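
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\newtheorem{corollary}[lemma]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[lemma]{Remark}

\title{Direct decompositions of the convolution semigroup\\ of probability distributions}


\begin{abstract}
Let $D(\mathbb{R})$ be the semigroup of all probability distributions on the line under convolution. We prove that if $D(\mathbb{R})$ is the direct sum of two subsemigroups, then one of them consists of point masses only. The reason is a strong failure of primality: for a suitable two-point law $X$ and every nondegenerate $G$ there is a law $Y$ such that $X$ divides $G*Y$ but does not divide $Y$. We also describe all direct decompositions of $D(\mathbb{R})$ and extend the theorem to every second countable locally compact abelian group; on a compact group one of the summands is trivial.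
\end{abstract}

\section{The question and the results}

Let $D(\mathbb{R})$ denote the commutative semigroup of all probability distributions on $\mathbb{R}$ with convolution $*$ as operation. Its unit is the point mass $\delta_0$. Point masses are called \emph{degenerate} distributions; since $\delta_s*\delta_t=\delta_{s+t}$, they form a copy of $(\mathbb{R},+)$ inside $D(\mathbb{R})$, which we identify with $\mathbb{R}$.

We say that $D(\mathbb{R})$ is the \emph{direct sum} of two subsemigroups $A$ and $B$, and write $D(\mathbb{R})=A+B$, if every $F\in D(\mathbb{R})$ can be written in exactly one way as $F=G*E$ with $G\in A$ and $E\in B$. A direct decomposition thus splits every distribution canonically into an $A$-part and a $B$-part, and this splitting respects convolution. One decomposition is trivial: $D(\mathbb{R})=D(\mathbb{R})+\{\delta_0\}$. A more interesting one splits off a shift. By a result of Ruzsa and Sz\'ekely, quoted in \cite{source}, there is a homomorphism $\varphi:D(\mathbb{R})\to(\mathbb{R},+)$ that extends the expectation, so that $\varphi(F)$ is defined even if $F$ has no mean. Every $F$ is then the convolution of a law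 with $\varphi=0$ and the point mass at $\varphi(F)$, in exactly one way, and
\[
D(\mathbb{R})=D_0+\mathbb{R},\qquad D_0=\{F\in D(\mathbb{R}):\varphi(F)=0\}.
\]

In both examples one summand contains only point masses. Should one expect others? In the multiplicative semigroup of positive integers, unique factorization gives a direct decomposition for each set of primes: every integer is a product of powers of these primes and an integer divisible by none of them. There are irreducible distributions too. If a law on two points is a convolution $F*E$, then $F$ or $E$ is a point mass, because two points $s<s'$ in the support of $F$ and two points $t<t'$ in the support of $E$ would produce three points $s+t<s'+t<s'+t'$ in the support of $F*E$. One might hope to split off the powers of such a law. What is needed for this, however, is not irreducibility but a form of primality, and we show that already a simple two-point law lacks it. That in every direct decomposition one summand consists of point masses was posed as Conjecture~1 in \cite{source}. We prove it.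

\begin{theorem}\label{thm:line}
If $D(\mathbb{R})=A+B$ is a direct sum of two subsemigroups, then $A$ or $B$ consists of degenerate distributions only.
\end{theorem}

Directness is essential, since $D(\mathbb{R})=D(\mathbb{R})+D(\mathbb{R})$ without it. The corresponding statement for any family of summands is Corollary~\ref{cor:many}.

Theorem~\ref{thm:line} reduces a direct decomposition to the choice of the shift that is extracted from each law. This leads to a complete description.

\begin{theorem}\label{thm:class}
\textup{(i)} Let $\psi:D(\mathbb{R})\to(\mathbb{R},+)$ be a homomorphism with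
\begin{equation}\label{eq:psi}
\psi(\delta_{\psi(F)})=\psi(F)\qquad\text{for all }F\in D(\mathbb{R}).
\end{equation}
Then $D(\mathbb{R})=A+B$ is direct, where $A=\{F:\psi(F)=0\}$ and $B=\{\delta_v:v\in\psi(D(\mathbb{R}))\}$.

\textup{(ii)} Every direct decomposition of $D(\mathbb{R})$, after naming the summands so that $B$ is the degenerate one, arises in this way from exactly one such $\psi$.

\textup{(iii)} For such $\psi$, the sets $V=\psi(D(\mathbb{R}))$ and $U=\{u\in\mathbb{R}:\psi(\delta_u)=0\}$ are $\mathbb{Q}$-linear subspaces of $\mathbb{R}$ with $\mathbb{R}=U\oplus V$, and every pair $(U,V)$ of complementary $\mathbb{Q}$-subspaces occurs. Let $P:\mathbb{R}\to V$ be the projection along $U$ and let $\varphi$ be the Ruzsa--Sz\'ekely homomorphism. The $\psi$ belonging to $(U,V)$ are exactly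
\[
\psi=P\circ\varphi+\chi,
\]
where $\chi:D(\mathbb{R})\to V$ is a homomorphism that vanishes on all point masses.
\end{theorem}

Finally, the real line plays almost no role in the proof. For a group $H$ let $D(H)$ be the convolution semigroup of Borel probability measures on $H$; direct sums and degenerate elements are defined as before.

\begin{theorem}\label{thm:group}
Let $H$ be a second countable locally compact abelian Hausdorff group. If $D(H)=A+B$ is a direct sum of two subsemigroups, then $A$ or $B$ consists of point masses only. If $H$ is compact, then $A=\{\delta_0\}$ or $B=\{\delta_0\}$.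
\end{theorem}

\paragraph{The idea.} For probability distributions $X$ and $Y$ we say that $X$ \emph{divides} $Y$, written $X\mid Y$, if $Y=X*E$ for some probability distribution $E$. On the line, a two-point law $X$ has a degenerate $A$-part or $B$-part, as we saw above; so, up to a shift and the names of the summands, $X$ lies in $A$. Suppose that $G\in B$ is nondegenerate. Passing to $A$-parts erases $G$; hence $X\mid G*Y$ implies $X\mid Y$. In other words, $X$ behaves like a prime that does not divide $G$. To contradict this we look for a \emph{signed} measure $S$ with a negative part such that $Y=X*S$ and $K=G*S$ are both probability distributions. Then $G*Y=X*K$ is divisible by $X$. If convolution with $X$ can be canceled, however, $S$ is the only possible quotient of $Y$ by $X$, and it is not a probability distribution. The work lies in finding $S$ for an arbitrary nondegenerate $G$.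

Section~\ref{sec:comp} sets up components and divisibility, Section~\ref{sec:coins} carries out the idea by hand for two coins, and Section~\ref{sec:hide} constructs $S$ in general. The three theorems are proved in Sections~\ref{sec:line}--\ref{sec:groups}.

\section{Components and divisibility}\label{sec:comp}

Throughout, $H$ is a second countable locally compact abelian Hausdorff group, written additively. A reader interested only in the line may read $H=\mathbb{R}$ everywhere before Section~\ref{sec:groups}. We write $M(H)$ for the algebra of finite signed Borel measures on $H$ under convolution; it is commutative, its unit is $\delta_0$, and it is complete in the total variation norm, which satisfies $\|S*T\|\le\|S\|\,\|T\|$. Convolution with $\delta_t$ is the shift by $t$; in particular point masses are invertible. Second countability makes the Borel sets of $H\times H$ the product $\sigma$-algebra and makes Haar measure $\sigma$-finite, so that Fubini's theorem applies freely.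

The support $\operatorname{supp}F$ of $F\in D(H)$ is the set of points all of whose neighborhoods have positive $F$-measure. By second countability its complement is a countable union of open sets of measure zero, so $F(\operatorname{supp}F)=1$; hence $F$ is degenerate if and only if its support is a single point. Moreover
\begin{equation}\label{eq:supp}
\operatorname{supp}F+\operatorname{supp}E\subseteq\operatorname{supp}(F*E)\qquad(F,E\in D(H)).
\end{equation}
Indeed, let $s\in\operatorname{supp}F$, $t\in\operatorname{supp}E$, and let $W$ be an open neighborhood of $s+t$. Choose open neighborhoods $W_1$ of $s$ and $W_2$ of $t$ with $W_1+W_2\subseteq W$; then $(F*E)(W)\ge F(W_1)E(W_2)>0$. By \eqref{eq:supp}, if $F*E$ is degenerate, then so are $F$ and $E$.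

Given a direct decomposition $D(H)=A+B$, we write $F=F_A*F_B$ with $F_A\in A$, $F_B\in B$ for the decomposition of $F$, and call $F_A$ and $F_B$ the \emph{components} of $F$.

\begin{lemma}\label{lem:comp}
Let $D(H)=A+B$ be a direct sum of subsemigroups.
\begin{enumerate}
\item[\textup{(a)}] $\delta_0\in A\cap B$.
\item[\textup{(b)}] $(F*E)_A=F_A*E_A$ and $(F*E)_B=F_B*E_B$ for all $F,E\in D(H)$.
\item[\textup{(c)}] If $G\in B$, then $G_A=\delta_0$ and $G_B=G$; if $G\in A$, then $G_A=G$ and $G_B=\delta_0$. Consequently $A\cap B=\{\delta_0\}$.
\end{enumerate}
\end{lemma}

\begin{proof}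
(a) Write $\delta_0=P*Q$ with $P\in A$ and $Q\in B$. Both factors are degenerate, so $P=\delta_a$ and $Q=\delta_{-a}$ for some $a\in H$. As $A$ and $B$ are semigroups, $\delta_{2a}\in A$ and $\delta_{-2a}\in B$, and $\delta_0=\delta_{2a}*\delta_{-2a}$. Uniqueness gives $2a=a$, so $a=0$.

(b) In $F*E=(F_A*E_A)*(F_B*E_B)$ the first factor lies in $A$ and the second in $B$. Apply uniqueness.

(c) By (a), $G=\delta_0*G$ is the decomposition of $G\in B$, and $G=G*\delta_0$ that of $G\in A$. If $G$ lies in both sets, the two decompositions agree, so $G=\delta_0$.
\end{proof}

The next lemma draws from a direct decomposition the divisibility property that we shall contradict. Its hypothesis on $X$ means that $X$ lies in $A$ up to a shift.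

\begin{lemma}\label{lem:div}
Let $D(H)=A+B$ be direct, let $X\in D(H)$ have a degenerate component $X_B$, and let $G\in B$. If $Y\in D(H)$ and $X\mid G*Y$, then $X\mid Y$.
\end{lemma}

\begin{proof}
Let $G*Y=X*K$ with $K\in D(H)$, and let $X_B=\delta_\beta$, so that $X_A=X*\delta_{-\beta}$. Since $G_A=\delta_0$, taking $A$-components gives
\[
Y_A=G_A*Y_A=(G*Y)_A=(X*K)_A=X_A*K_A=X*\delta_{-\beta}*K_A .
\]
Hence $Y=Y_A*Y_B=X*(\delta_{-\beta}*K_A*Y_B)$.
\end{proof}

To use this lemma we need a law $X$ that can be canceled. For $e\in H$ put
\[
X_e=\tfrac23\,\delta_0+\tfrac13\,\delta_e .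
\]

\begin{lemma}\label{lem:cancel}
$X_e$ is invertible in $M(H)$. Hence $X_e*S=X_e*T$ implies $S=T$ for all $S,T\in M(H)$.
\end{lemma}

\begin{proof}
The series $Z=\tfrac32\sum_{n\ge0}(-\tfrac12)^n\delta_{ne}$ converges in total variation. Since $X_e=\frac23(\delta_0+\frac12\delta_e)$ and
\[
\bigl(\delta_0+\tfrac12\delta_e\bigr)*\sum_{n=0}^{N}\bigl(-\tfrac12\bigr)^n\delta_{ne}
=\delta_0-\bigl(-\tfrac12\bigr)^{N+1}\delta_{(N+1)e}\longrightarrow\delta_0 ,
\]
we get $X_e*Z=\delta_0$.
\end{proof}

The unequal weights matter in general: if $2e=0$ and $e\ne0$, the fair coin $\omega=\frac12(\delta_0+\delta_e)$ satisfies $\omega*\delta_e=\omega*\delta_0$ and cannot be canceled.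

\section{Two coins}\label{sec:coins}

We now show by hand that in no direct decomposition $D(\mathbb{R})=A+B$ does
\[
X=X_1=\tfrac23\delta_0+\tfrac13\delta_1\ \text{ lie in } A\qquad\text{while}\qquad G=\tfrac12(\delta_0+\delta_1)\ \text{ lies in } B .
\]
Encode a finitely supported signed measure $\sum_n c_n\delta_n$ on $\{0,1,2,\dots\}$ by the polynomial $\sum_n c_nz^n$; convolution becomes multiplication, and probability distributions are the polynomials with nonnegative coefficients and value $1$ at $z=1$. Let $S$ correspond to $\frac13(2-z+2z^2)$. It has total mass $1$ and a negative atom at $1$. But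
\begin{align*}
Y=X*S:&\qquad \tfrac13(2+z)\cdot\tfrac13(2-z+2z^2)=\tfrac19\,(4+3z^2+2z^3),\\
K=G*S:&\qquad \tfrac12(1+z)\cdot\tfrac13(2-z+2z^2)=\tfrac16\,(2+z+z^2+2z^3),
\end{align*}
so $Y$ and $K$ are probability distributions. Now $G*Y=G*X*S=X*K$, so $X\mid G*Y$. If $X\in A$ and $G\in B$, then $X_B=\delta_0$ and Lemma~\ref{lem:div} gives $X\mid Y$, that is, $X*S=Y=X*E$ with a probability distribution $E$. By Lemma~\ref{lem:cancel}, $S=E\ge0$, contradicting $S(\{1\})=-\frac13$.

What made $S$ work is that in both $X*S$ and $G*S$ the hole at $1$ is filled by the shifted mass from $0$, and the shifted hole at $2$ by the unshifted mass at $2$. For another $G$ this $S$ may fail. For $G=\frac12(\delta_0+\delta_5)$ the measure $G*S$ has mass $-\frac16$ at $1$, and one must place positive mass of $S$ at distance $5$ from the hole. There is a more serious difficulty: $S$ may have to have unbounded support. Let $G=\sum_{k\ge1}2^{-k}\delta_{k^2}$ and let $S$ be carried by $[-R,R]$. The gaps between consecutive squares tend to infinity, so for large $k$ the measure $G*S$ on $[k^2-R,k^2+R]$ is just $2^{-k}$ times the shift of $S$ by $k^2$. Thus $G*S\ge0$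 forces $S\ge0$. The positive part of $S$ has to know about the tails of $G$, and the way out is to build it from $G$ itself.

\section{Hiding a negative part}\label{sec:hide}

\begin{lemma}\label{lem:hide}
Let $F,G\in D(H)$ be nondegenerate. There is $S\in M(H)$ with $S(H)=1$ that is not a nonnegative measure, while $F*S$ and $G*S$ are probability distributions.
\end{lemma}

Both hypotheses are needed, since convolution with a point mass cannot remove a negative part. Before the proof we explain the choice of $S$. Let $\lambda$ be Haar measure (Lebesgue measure if $H=\mathbb{R}$) and let $N$ be a compact symmetric neighborhood of $0$ (for $H=\mathbb{R}$, an interval $[-\eta,\eta]$). We look for $S$ with density proportional to $p-\varepsilon q$, where $q=1_N$ digs the hole, $p\ge0$ vanishes on $N$, and $\varepsilon>0$ is small. Since $N=-N$, we have $q(x-y)=1$ exactly when $y\in x+N$, so $F*S$ has density proportional to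
\[
\int p(x-y)\,dF(y)-\varepsilon\,F(x+N).
\]
So at every $x$ the first integral must dominate a fixed multiple of $F(x+N)$. About $F$ we know only that it has two points $a\ne b$ in its support, and hence gives mass at least some $m>0$ to each of the neighborhoods $a+N$ and $b+N$. It is therefore enough that $p(x-y)\ge F(x+N)$ for all $y$ in one of these neighborhoods, call it $I$. Writing $w=x-y$, this asks that $p(w)\ge F(w+y+N)$, and it suggests $p(w)=F(w+L)$ with a compact set $L$ that contains $y+N$ for all relevant $y$; to serve $G$ as well, we add $G(w+L)$. One conflict remains. Since $p$ has to vanish on $N$, we need $x-y\notin N$ for all $y\in I$, which fails if $I$ meets $x+N$. This is why two points are used: if $N$ is small, $x+N$ cannot meet the neighborhoods of both $a$ and $b$, and the one that it misses does the job.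

\begin{proof}
Choose $a\ne b$ in $\operatorname{supp}F$ and $c\ne d$ in $\operatorname{supp}G$. Since $a-b$ and $c-d$ are nonzero and addition is continuous, there is a compact symmetric neighborhood $N$ of $0$ with
\[
a-b,\ c-d\ \notin\ N+N+N+N .
\]
For $z\in\{a,b,c,d\}$ put $I_z=z+N$. Let
\[
m=\min\{F(I_a),F(I_b),G(I_c),G(I_d)\}>0,\qquad L=\bigcup_{z\in\{a,b,c,d\}}(I_z+N),
\]
so that $L$ is compact, and let
\[
q=1_N,\qquad p(x)=1_{H\setminus N}(x)\,\bigl(F(x+L)+G(x+L)\bigr).
\]
The function $F(x+L)=\int 1_L(y-x)\,dF(y)$ is Borel in $x$, and by Tonelli's theorem and the invariance of $\lambda$ under shifts and under $x\mapsto-x$,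
\[
\int F(x+L)\,d\lambda(x)=\int\lambda(y-L)\,dF(y)=\lambda(L)<\infty ;
\]
likewise for $G$. So $p$ is nonnegative, bounded by $2$, and integrable.

\emph{Claim.} For every $x\in H$,
\begin{equation}\label{eq:claim}
\int p(x-y)\,dF(y)\ \ge\ m\,F(x+N)=m\int q(x-y)\,dF(y),
\end{equation}
and the same holds with $G$ in place of $F$.

The set $x+N$ cannot meet both $I_a$ and $I_b$: if $x+u_1=a+u_2$ and $x+u_3=b+u_4$ with $u_i\in N$, then $a-b=u_1-u_2-u_3+u_4\in N+N+N+N$, contrary to the choice of $N$. Let $I\in\{I_a,I_b\}$ be disjoint from $x+N$, and let $y\in I$. Then $y-x\notin N$, so $x-y\notin N$ by symmetry. Also $y+N\subseteq I+N\subseteq L$, so $x+N\subseteq x-y+L$. Therefore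
\[
p(x-y)\ge F(x-y+L)\ge F(x+N)\qquad(y\in I),
\]
and integration over $I$ with respect to $F$ gives $\int p(x-y)\,dF(y)\ge F(I)\,F(x+N)\ge m\,F(x+N)$. The argument for $G$ is the same, with $I_c,I_d$ in place of $I_a,I_b$ and with $p(x-y)\ge G(x-y+L)\ge G(x+N)$ for $y$ in the set that $x+N$ misses. This proves the claim.

Put $\varepsilon=m/2$. Integrating \eqref{eq:claim} over $x$ with respect to $\lambda$ and using Tonelli's theorem on both sides, we get $\int p\,d\lambda\ge m\,\lambda(N)$. Hence
\[
\kappa:=\int(p-\varepsilon q)\,d\lambda\ \ge\ (m-\varepsilon)\lambda(N)>0 .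
\]
Define $dS=\kappa^{-1}(p-\varepsilon q)\,d\lambda$. Then $S(H)=1$, and since $p=0$ on $N$,
\[
S(N)=-\varepsilon\lambda(N)/\kappa<0 .
\]
By Fubini's theorem $F*S$ has the density $x\mapsto\kappa^{-1}\int(p-\varepsilon q)(x-y)\,dF(y)$, which is nonnegative by \eqref{eq:claim}, because $\varepsilon\le m$. Its total mass is $F(H)S(H)=1$. The same holds for $G*S$.
\end{proof}

Together with cancellation, the lemma shows that a two-point law $X_e$ is very far from being prime.

\begin{proposition}\label{prop:notprime}
Let $e\in H$, $e\neq0$. For every nondegenerate $G\in D(H)$ there is $Y\in D(H)$ with $X_e\mid G*Y$ and $X_e\nmid Y$.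
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:hide} to the pair $X_e,G$ to get $S$, and let $Y=X_e*S$ and $K=G*S$; both are in $D(H)$. Then $G*Y=X_e*K$. If we had $Y=X_e*E$ with $E\in D(H)$, then $X_e*S=X_e*E$, so $S=E\ge0$ by Lemma~\ref{lem:cancel}, a contradiction.
\end{proof}

\begin{proposition}\label{prop:key}
Let $D(H)=A+B$ be a direct sum of subsemigroups and let $e\in H$, $e\ne0$. If $(X_e)_B$ is degenerate, then $B$ consists of point masses only. If $(X_e)_A$ is degenerate, then $A$ consists of point masses only.
\end{proposition}

\begin{proof}
Suppose $(X_e)_B$ is degenerate and $G\in B$ is nondegenerate. The law $Y$ of Proposition~\ref{prop:notprime} satisfies $X_e\mid G*Y$ but $X_e\nmid Y$, contrary to Lemma~\ref{lem:div}. The second statement follows by exchanging the names of $A$ and $B$.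
\end{proof}

\section{The theorem on the line}\label{sec:line}

\begin{proof}[Proof of Theorem~\ref{thm:line}]
Let $X=X_1=\frac23\delta_0+\frac13\delta_1$. By Proposition~\ref{prop:key} it suffices to show that $X_A$ or $X_B$ is degenerate. Otherwise there are $s<s'$ in $\operatorname{supp}X_A$ and $t<t'$ in $\operatorname{supp}X_B$, and by \eqref{eq:supp} the three distinct points $s+t<s'+t<s'+t'$ belong to $\operatorname{supp}X=\{0,1\}$, which is impossible.
\end{proof}

For a family of subsemigroups $A_i$ of $D(\mathbb{R})$, a direct sum means that every element is uniquely a finite sum, that is, a finite convolution product with at most one factor from each $A_i$. Here a factor $\delta_0$ is regarded as absent. Adjoining $\delta_0$ to each $A_i$ therefore changes nothing, and we assume that $\delta_0\in A_i$ for all $i$. (If the family is finite and one asks for a factor from every $A_i$, then $\delta_0\in A_i$ holds automatically, by the proof of Lemma~\ref{lem:comp}(a).) The definition then reads: for every $F$ there is exactly one family $(F_i)$ with $F_i\in A_i$, with $F_i=\delta_0$ for all but finitely many $i$, and with convolution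 product $F$.

\begin{corollary}\label{cor:many}
If $D(\mathbb{R})$ is the direct sum of a family of subsemigroups $A_i$, then at most one $A_i$ contains nondegenerate distributions.
\end{corollary}

\begin{proof}
Suppose $A_i$ contains a nondegenerate distribution, and let $B_i$ be the subsemigroup generated by $\delta_0$ and the $A_j$ with $j\neq i$. By commutativity, its elements are the convolution products of families $(F_j)_{j\ne i}$ with $F_j\in A_j$ and $F_j=\delta_0$ for all but finitely many $j$. Hence $D(\mathbb{R})=A_i+B_i$. The sum is direct: if $F=G*E=G'*E'$ with $G,G'\in A_i$ and $E,E'\in B_i$, write $E$ and $E'$ as such products and complete the two families by $F_i=G$ and $F_i'=G'$. Both families have product $F$, so they coincide, and $G=G'$, $E=E'$. By Theorem~\ref{thm:line}, $B_i$ consists of degenerate distributions only, and $A_j\subseteq B_i$ for all $j\ne i$.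
\end{proof}

\section{All direct decompositions of $D(\mathbb{R})$}\label{sec:class}

By Theorem~\ref{thm:line} a direct decomposition of $D(\mathbb{R})$, with $B$ the degenerate summand, has the form $F=F_A*\delta_{\psi(F)}$, so it is encoded by the shift $\psi(F)$ that it extracts. Condition \eqref{eq:psi} says that from a point mass $\delta_{\psi(F)}$ that has been extracted, the whole shift $\psi(F)$ is extracted again. With $\psi=\varphi$ we recover $D_0+\mathbb{R}$, and $\psi=0$ gives the trivial decomposition $D(\mathbb{R})+\{\delta_0\}$.

\begin{proof}[Proof of Theorem~\ref{thm:class}]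
For any homomorphism $\psi:D(\mathbb{R})\to(\mathbb{R},+)$ we have $\psi(\delta_0)=\psi(\delta_0*\delta_0)=2\psi(\delta_0)$, so $\psi(\delta_0)=0$, and $t\mapsto\psi(\delta_t)$ is an additive map from $\mathbb{R}$ to $\mathbb{R}$. Write $V=\psi(D(\mathbb{R}))$. Condition \eqref{eq:psi} says that $\psi(\delta_v)=v$ for all $v\in V$.

(i) The set $V$ is closed under addition because $\psi$ is a homomorphism. For $v\in V$ we have $-v=-\psi(\delta_v)=\psi(\delta_{-v})\in V$, so $V$ is a group. In particular $B$ is a semigroup; so is $A$. For existence, let $v=\psi(F)$. Then $F=(F*\delta_{-v})*\delta_v$ and $\psi(F*\delta_{-v})=v-v=0$. For uniqueness, let $F=G*\delta_v$ with $G\in A$ and $v\in V$. Then $\psi(F)=0+\psi(\delta_v)=v$, so $v$ is determined by $F$, and so is $G=F*\delta_{-v}$.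

(ii) By Theorem~\ref{thm:line} one summand, call it $B$, contains only point masses. The other does not, since otherwise $D(\mathbb{R})$ would contain only point masses; so the naming is unambiguous. Define $\psi$ by $F_B=\delta_{\psi(F)}$. By Lemma~\ref{lem:comp}(b), $\psi$ is a homomorphism. Since $\delta_{\psi(F)}\in B$, Lemma~\ref{lem:comp}(c) says that it is its own $B$-component, which is \eqref{eq:psi}. If $F\in A$, then $F_B=\delta_0$ by Lemma~\ref{lem:comp}(c), so $\psi(F)=0$; conversely $\psi(F)=0$ gives $F=F_A\in A$. Thus $A=\{F:\psi(F)=0\}$. Every $\delta_{\psi(F)}=F_B$ lies in $B$, and every $G\in B$ equals $G_B=\delta_{\psi(G)}$, so $B=\{\delta_v:v\in\psi(D(\mathbb{R}))\}$. Finally, if some $\psi'$ yields the decomposition $A+B$ as in (i), then $F_B=\delta_{\psi'(F)}$ by the proof of (i), so $\psi'=\psi$.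

(iii) The additive map $\ell(t)=\psi(\delta_t)$ is $\mathbb{Q}$-linear. Its values lie in $V$ and $\ell(v)=v$ for $v\in V$. So $\ell$ is an idempotent $\mathbb{Q}$-linear map with image $V$ and kernel $U$; this shows that $U$ and $V$ are $\mathbb{Q}$-subspaces with $\mathbb{R}=U\oplus V$, and that $\ell=P$. Since $\varphi$ extends the expectation, $\varphi(\delta_t)=t$. Hence $\chi=\psi-P\circ\varphi$ is a homomorphism into $V$ with $\chi(\delta_t)=P(t)-P(t)=0$.

Conversely, let $\mathbb{R}=U\oplus V$ be any decomposition into $\mathbb{Q}$-subspaces, let $P$ be the projection onto $V$ along $U$, and let $\chi:D(\mathbb{R})\to V$ be a homomorphism that vanishes on point masses. Then $\psi=P\circ\varphi+\chi$ is a homomorphism with values in $V$, and $\psi(\delta_t)=P(t)$. Since $\psi(F)\in V$, we get $\psi(\delta_{\psi(F)})=P(\psi(F))=\psi(F)$, which is \eqref{eq:psi}. The image of $\psi$ contains $P(\mathbb{R})=V$ and hence equals $V$, and $\{u:\psi(\delta_u)=0\}=\ker P=U$. So $\psi$ belongs to $(U,V)$. Taking $\chi=0$ shows that every pair occurs.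
\end{proof}

\section{Locally compact abelian groups}\label{sec:groups}

Proposition~\ref{prop:key} holds on every $H$, so for Theorem~\ref{thm:group} we need only find some $e\ne0$ for which a component of $X_e$ is degenerate. On the line this followed from the order. On a group, $X_e$ may have nontrivial factorizations: if $2e=0$, then
\[
\tfrac23\delta_0+\tfrac13\delta_e=\bigl(\tfrac34\delta_0+\tfrac14\delta_e\bigr)*\bigl(\tfrac56\delta_0+\tfrac16\delta_e\bigr),
\]
since the right side has mass $\frac{15}{24}+\frac1{24}=\frac23$ at $0$. The support of $X_e$ therefore does not suffice in this case. Instead we use the idempotent $\omega=\frac12(\delta_0+\delta_e)$, which absorbs $X_e$ and whose components are idempotents that can be listed.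

\begin{lemma}\label{lem:test}
Let $D(H)=A+B$ be a direct sum of subsemigroups and let $e\in H$, $e\ne0$. Then $(X_e)_A$ or $(X_e)_B$ is degenerate.
\end{lemma}

\begin{proof}
Write $X=X_e$.

\emph{Case $2e\neq0$.} Suppose that $s\ne s'$ are in $\operatorname{supp}X_A$ and $t\ne t'$ are in $\operatorname{supp}X_B$. By \eqref{eq:supp} the four sums of these points lie in $\{0,e\}$. Since $s+t\ne s'+t$ and $s+t'\neq s'+t'$,
\[
\{s+t,\,s'+t\}=\{0,e\}=\{s+t',\,s'+t'\}.
\]
As $s+t\neq s+t'$, it follows that $s+t=s'+t'$ and $s'+t=s+t'$. Thus $s-s'=t'-t=s'-s$, so $2(s-s')=0$. But $e=\pm(s-s')$, so $2e=0$, a contradiction.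

\emph{Case $2e=0$.} Then $\omega=\frac12(\delta_0+\delta_e)$ satisfies $\omega*\delta_e=\omega$, hence
\[
\omega*\omega=\omega\qquad\text{and}\qquad\omega*X=\omega .
\]
Let $\alpha=\omega_A$ and $\beta=\omega_B$. By Lemma~\ref{lem:comp}(b), $\alpha*\alpha=\alpha$ and $\beta*\beta=\beta$; also $\alpha*\beta=\omega$. We show that $\alpha\in\{\delta_0,\omega\}$. For any $t\in\operatorname{supp}\beta$ we have $\operatorname{supp}\alpha\subseteq\{-t,e-t\}$ by \eqref{eq:supp}, so $\operatorname{supp}\alpha$ has at most two points, and two distinct points in it differ by $e=-e$.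
\begin{itemize}
\item If $\alpha=\delta_s$, then $\alpha*\alpha=\alpha$ gives $2s=s$, so $\alpha=\delta_0$.
\item If $\operatorname{supp}\alpha=\{s,s+e\}$, then $\alpha*\alpha$ has support $\{2s,2s+e\}$, since $2e=0$. So $\{2s,2s+e\}=\{s,s+e\}$, which gives $s\in\{0,e\}$. Therefore $\alpha=(1-r)\delta_0+r\delta_e$ with $0<r<1$. Comparing the masses at $e$ in $\alpha*\alpha=\alpha$ gives $2r(1-r)=r$, so $r=\frac12$ and $\alpha=\omega$.
\end{itemize}
The same argument with $\alpha$ and $\beta$ exchanged gives $\beta\in\{\delta_0,\omega\}$. They are not both $\delta_0$, since $\alpha*\beta=\omega$. They are not both $\omega$, since $A\cap B=\{\delta_0\}$ by Lemma~\ref{lem:comp}(c). So exactly one of them is $\delta_0$. If $\beta=\delta_0$, then taking $B$-components in $\omega*X=\omega$ gives $X_B=\delta_0$. If $\alpha=\delta_0$, taking $A$-components gives $X_A=\delta_0$.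
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:group}]
If $H=\{0\}$, then $D(H)=\{\delta_0\}$ and there is nothing to prove. Otherwise choose $e\neq0$ in $H$. Lemma~\ref{lem:test} and Proposition~\ref{prop:key} show that one summand, say $B$, consists of point masses only.

Let $H$ be compact with normalized Haar measure $\omega_H$. Then $\omega_H*F=\omega_H$ for all $F\in D(H)$, so $(\omega_H)_B*F_B=(\omega_H)_B$. These are point masses and can be canceled; hence $F_B=\delta_0$ for all $F$. In particular each $G\in B$ equals $G_B=\delta_0$, so $B=\{\delta_0\}$.
\end{proof}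

\begin{remark}
Parts (i) and (ii) of Theorem~\ref{thm:class} carry over to every noncompact $H$, with homomorphisms $\psi:D(H)\to H$ that satisfy \eqref{eq:psi} for all $F\in D(H)$. The proofs are the same, with Theorem~\ref{thm:group} in place of Theorem~\ref{thm:line}; noncompactness makes $H\neq\{0\}$, so nondegenerate measures exist and the naming in (ii) is unambiguous. For $H=\mathbb{R}^d$ there are nontrivial decompositions. Let $F_1,\dots,F_d$ be the marginals of $F$ and put $\psi(F)=(\varphi(F_1),\dots,\varphi(F_d))$. Taking marginals respects convolution, so $\psi$ is a homomorphism; it satisfies $\psi(\delta_x)=x$, hence \eqref{eq:psi}, and $D(\mathbb{R}^d)=\{F:\psi(F)=0\}+\mathbb{R}^d$ is direct.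
\end{remark}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Almost Sure Invariance Principles For Logarithmic Averages},
\texttt{https://core.ac.uk/download/35157972.pdf}.
\end{thebibliography}

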